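# Squares of positive operators dominated by a strictly singular operator

## 1. Two strictly singular bounds make the product strictly singular

**Theorem 1.** Let $E_1,E_2,E_3$ be Banach lattices, let $0\le R_1\le T_1:E_1\to E_2$ and $0\le R_2\le T_2:E_2\to E_3$, and let $T_1,T_2$ be strictly singular. Then $R_2R_1$ is strictly singular. In particular, if $0\le R\le T:E\to E$ and $T$ is strictly singular, then $R^2$ and $R^3$ are strictly singular.

The exponent $2$ cannot be lowered to $1$:

**Proposition 2.** On $E=\ell_1\oplus\ell_\infty$ there are operators $0\le R\le T$ such that $T$ has rank one and $R$ is not strictly singular.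

Let us unpack this. All operators are bounded and linear. Scalars are real until Section 9, where we pass to complex scalars. An operator $S:E\to X$ between Banach spaces is *strictly singular*, SS for short, if there is no infinite-dimensional closed subspace $M\subseteq E$ such that $S|_M$ is an isomorphism onto its image. Equivalently, on no infinite-dimensional closed subspace is there a bound $\|Sx\|\ge c\|x\|$ with $c>0$. An operator between Banach lattices is positive if it maps positive elements to positive elements, and $0\le R\le T$ means that $R$ and $T-R$ are both positive.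

So $T$ is "small" in the sense of being SS, and $R$ lies below $T$ in the order. One asks whether smallness passes from $T$ to $R$. Proposition 2 says that it does not, even for $T$ of rank one. One then asks whether it passes to a power of $R$. The document "Domination Problems For Strictly Singular Operators And Other Related Classes" (https://www.icmat.es/miembros/ptradacete/assets/images/portfolio/2011pos.pdf) records as known that $R^4$ is SS, and asks about $R^3$ and $R^2$. Theorem 1 answers yes for both, with no assumption on the lattice $E$. The case of $R^3$ follows from that of $R^2$, because $R^3=R\cdot R^2$ and a product with one SS factor is SS.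

The proof has two parts of different nature. One is a theorem with a good range: if $0\le R\le T:E\to F$ with $T$ SS, and the norm of $F$ is order continuous, then $R$ itself is SS. The other is a factorization: an operator dominated by an SS operator factors through a lattice with order continuous norm. The second copy of $R$ in $R^2$ supplies the good range for the first.

## 2. Lattices, order continuity, equi-integrability

We fix the vocabulary and list the textbook facts that will be used.

**Definition (order continuous norm).** A Banach lattice $F$ has order continuous norm, or "is oc", if $x_\alpha\downarrow0$ implies $\|x_\alpha\|\to0$. For example, $\ell_1$, $c_0$ and $L_p$ $(1\le p<\infty)$ are oc. The space $\ell_\infty$ is not: the tails $1_{\{n,n+1,\dots\}}$ decrease to $0$ but have norm $1$.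

**Definition (principal ideal, weak unit).** For $y\ge0$ in a Banach lattice, $I_y=\{x:|x|\le\lambda y\text{ for some }\lambda\ge0\}$. The element $y$ is a weak unit if $y\wedge|x|=0$ implies $x=0$; it is always a weak unit of the closed ideal $\overline{I_y}$. In $L_1[0,1]$ with $y=1$ we get $I_y=L_\infty[0,1]$, which is dense, and $1$ is a weak unit.

**Definition ($\sigma$-Dedekind complete).** Every nonempty countable set that is bounded above has a supremum. The space $\ell_\infty$ has this property. The space $C[0,1]$ does not: take continuous $0\le f_n\le1$, increasing in $n$, with $f_n=1$ on $[0,\frac12-\frac1n]$ and $f_n=0$ on $[\frac12,1]$. A continuous upper bound $g$ satisfies $g\ge 0$ everywhere and $g\ge1$ on $[0,\frac12]$, hence $g>0$ just to the right of $\frac12$. There it can be lowered to a strictly smaller continuous upper bound. So there is no least one.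

**Definition (equi-integrable).** For a finite measure $\mu$, a bounded set $H\subset L_1(\mu)$ is equi-integrable if $\sup_{f\in H}\int_A|f|\,d\mu\to0$ as $\mu(A)\to0$; for bounded sets this is equivalent to $\sup_{f\in H}\int_{\{|f|>N\}}|f|\,d\mu\to0$ as $N\to\infty$. The sequence $n1_{[0,1/n]}$ in $L_1[0,1]$ is bounded but not equi-integrable; any set $\{f:|f|\le g\}$ with $g\in L_1$ is equi-integrable.

Compact operators, in particular operators of finite rank, are SS. The converse fails: the inclusion $\ell_1\to\ell_2$ is SS and not compact. It is not compact since $\|e_n-e_m\|_2=\sqrt2$ for $n\neq m$. It is SS because a closed subspace $M\subset\ell_1$ on which it is an isomorphism is isomorphic to a Hilbert space, hence reflexive; its unit ball is weakly compact, hence norm compact by the Schur property of $\ell_1$, so $\dim M<\infty$.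

Write $(x_n)\sim\ell_1$ if $(x_n)$ is equivalent to the unit vector basis of $\ell_1$, and similarly for $c_0$. The facts are these.

* **(F1)** (Kato) SS operators are closed under sums, under composition with bounded operators on either side, and under norm limits.
* **(F2)** For a finite measure, a bounded sequence in $L_1$ that is not equi-integrable has a subsequence $\sim\ell_1$ (Kadec–Pełczyński). A sequence $\sim\ell_1$ is not equi-integrable (Dunford–Pettis).
* **(F3)** (Bessaga–Pełczyński) If $\sum w_k$ is weakly unconditionally Cauchy and $\inf_k\|w_k\|>0$, then some subsequence of $(w_k)$ is $\sim c_0$.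
* **(F4)** (Aliprantis–Burkinshaw, *Positive Operators*, Thm 4.9) $F$ is oc iff every sequence with $0\le x_n\uparrow\le x$ in $F$ is norm Cauchy.
* **(F5)** (Lindenstrauss–Tzafriri II, Thm 1.b.14) An oc Banach lattice with a weak unit is order isometric to an ideal $X$ of some $L_1(\mu)$, $\mu$ a probability, with a lattice norm, such that $L_\infty\subset X$ is dense, $\|f\|_1\le\|f\|_X$ for $f\in X$, and $\|f\|_X\le2\|f\|_\infty$ for $f\in L_\infty$.
* **(F6)** (Kakutani) The ideal $I_y$ of a Banach lattice, with the gauge of $[-y,y]$, is lattice isometric to some $C(K)$ with $y\leftrightarrow1$. Consequently an inequality built from finitely many variables with linear and lattice operations holds in every Banach lattice once it holds for real numbers: put $y=\sum|x_i|$ and check it pointwise on $K$.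
* **(F7)** (Rosenthal, Studia Math. 37 (1970)) If $U:\ell_\infty\to X$ and $\inf_k\|Ue_k\|>0$, then $U|_{\ell_\infty(A)}$ is an isomorphism onto its image for some infinite $A\subset\mathbb N$. (Used only in Section 8, where we include a proof.)

Recall also that a positive operator satisfies $|Sx|\le S|x|$, so $0\le R\le T$ gives $|Rx|\le R|x|\le T|x|$.

## 3. Bounds of rank one: a counterexample, a kernel, and a transfer that fails

**A case where $R$ inherits everything.** Let $0\le R\le T:\ell_2\to\ell_2$ with $T$ compact, and let $P_n$ be the projection onto the first $n$ coordinates. Compactness of $T$ and of its adjoint gives $\|T-P_nTP_n\|\to0$. The matrix of $R-P_nRP_n$ consists of the entries of $R$ outside the upper left block, so $0\le R-P_nRP_n\le T-P_nTP_n$ and hence $\|R-P_nRP_n\|\le\|T-P_nTP_n\|\to0$. So $R$ is compact, in particular SS.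

**A case where $R$ inherits nothing.** Let $D=\bigcup_N\{\pm1\}^N$, a countable set. For $d\in D$ let $s_n(d)=d_n$ if $n\le$ the length of $d$, and $s_n(d)=1$ otherwise. For a finite sequence $(a_n)_{n\le N}$ some $d\in\{\pm1\}^N$ carries the signs of the $a_n$, so
$$\Big\|\sum a_ns_n\Big\|_{\ell_\infty(D)}=\sum|a_n|,\tag{1}$$
and by continuity this holds for all $a\in\ell_1$.

**Proof of Proposition 2.** Identify $\ell_\infty$ with $\ell_\infty(D)$ and set, for $a\in\ell_1$,
$$R_0a=\sum a_n\tfrac{1+s_n}2,\qquad T_0a=\Big(\sum a_n\Big)1 .$$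
Since $0\le\frac{1+s_n}2\le1$, we have $0\le R_0\le T_0:\ell_1\to\ell_\infty$, and $T_0$ has rank one. On the infinite-dimensional closed subspace $M=\{a\in\ell_1:\sum a_n=0\}$ the constant parts cancel, and (1) gives $\|R_0a\|=\frac12\|\sum a_ns_n\|=\frac12\|a\|_1$. So $R_0$ is not SS. On $E=\ell_1\oplus\ell_\infty$ put $R(a,b)=(0,R_0a)$ and $T(a,b)=(0,T_0a)$. $\square$

**The transfer that fails.** Suppose $\|Rx\|\ge c\|x\|$ on $M$. The first thing to try is to carry this bound over to $T$:
$$c\|x\|\le\|Rx\|\le\|T|x|\|\qquad(x\in M).$$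
So $T$ is bounded below on the set $\{|x|:x\in M\}$. This is where it stops: that set is not a linear space, and a lower bound on it says nothing about a subspace. In the example above $\|T_0|a|\|=\|a\|_1$ for all $a$, yet $T_0$ has rank one. To contradict the strict singularity of $T$ one needs positive vectors $y_n$ for which $\|T\sum a_ny_n\|$ is comparable with $\|T\sum|a_n|y_n\|$. This happens when the $Ty_n$ are nearly disjoint, or when they span $\ell_1$. We shall get such vectors in one half of the proof. In the other half no subspace for $T$ is in sight, and we use a different mechanism, visible in the next example.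

**A kernel.** Let $E=F=L_1[0,1]$, $Tf=(\int f)1$, and $Rf(t)=\int_0^1k(s,t)f(s)\,ds$ with $k$ measurable and $0\le k\le1$. Then $0\le R\le T$. Given $\varepsilon>0$, approximate $k$ in $L_1([0,1]^2)$ within $\varepsilon$ by a function $\sum_ja_j(s)1_{B_j}(t)$ with $a_j$ continuous, $0\le a_j\le1$, and $(B_j)$ a finite partition. The corresponding operator is $Sf=\sum_j1_{B_j}T(a_jf)$. It is built from $T$ by multiplications, so it is SS because $T$ is; and
$$\|(R-S)f\|_1\le\iint\Big|k-\sum a_j\otimes1_{B_j}\Big||f|\le\varepsilon\qquad\text{whenever }|f|\le1 .$$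
So $R$ is approximated by SS operators on order bounded sets. It is not approximated in operator norm. Take $k(s,t)=\frac12(1+r_n(t))$ for $s\in I_n=(2^{-n},2^{1-n}]$, with $r_n$ the Rademacher functions, and $m_n=2^n1_{I_n}$. Then $Rm_n=\frac12(1+r_n)$, while $Sm_n$ is constant on each $B_j$, say equal to $c$ there. On $B_j$ the function $|Rm_n-Sm_n|$ equals $|1-c|$ where $r_n=1$ and $|c|$ where $r_n=-1$, so
$$\int_{B_j}|Rm_n-Sm_n|\ge\min\big(|B_j\cap\{r_n=1\}|,|B_j\cap\{r_n=-1\}|\big)\longrightarrow\tfrac12|B_j|,$$
because $\int_{B_j}r_n\to0$. Hence $\liminf\|(R-S)m_n\|_1\ge\frac12$ for every such $S$. To use the approximation on a subspace we must therefore know that its unit ball is, up to small errors, order bounded in a suitable sense. That is an equi-integrability statement, and it will have to be proved.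

## 4. From an order continuous range to arbitrary products

**Theorem 3.** If $0\le R\le T:E\to F$, $F$ has oc norm and $T$ is SS, then $R$ is SS ($E$ an arbitrary Banach lattice).

Its proof occupies Sections 5–7. Here we deduce Theorem 1 from it. The range of $R$ in Theorem 1 need not be oc, so Theorem 3 does not apply directly, and Proposition 2 shows that it cannot be made to. But we study $R_2R_1$, and $R_2$ is itself dominated by an SS operator. This forces $R_2$ to satisfy the following condition.

**Definition (condition (O)).** An operator $S:F\to X$ from a Banach lattice to a Banach space satisfies (O) if there are no $x\in F_+$ and $(z_k)\subset F$ with $\sum_{k\le N}|z_k|\le x$ for all $N$ and $\inf_k\|Sz_k\|>0$.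

For example, $\mathrm{id}_{\ell_\infty}$ fails (O): take $z_k=e_k$, $x=1$. If $F$ is oc then $\mathrm{id}_F$ has (O), since the partial sums of $\sum|z_k|$ are Cauchy by (F4) and so $\|z_k\|\to0$. In particular $\mathrm{id}_{c_0}$ has (O).

**Theorem 4.** (i) Let $0\le R\le T:E\to F$ with $T$ SS, and let $S:F\to X$ satisfy (O) (for example, $S$ fixes no copy of $c_0$, or $S$ is positive and dominated by an operator with (O)). Then $SR$ is SS.
(ii) If $F$ is $\sigma$-Dedekind complete and $S:F\to X$ fails (O), there are $0\le R\le T:\ell_1\to F$ with $T$ of rank one and $SR$ not SS. So for such $F$, (O) is necessary and sufficient for the conclusion of (i) to hold for all $E,R,T$. In particular ($S=\mathrm{id}_F$), for $\sigma$-Dedekind complete $F$ the conclusion of Theorem 3 holds for all $E$ iff $F$ has oc norm.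

Here "$S$ fixes a copy of $c_0$" means that $S$ is an isomorphism on some subspace isomorphic to $c_0$. Part (ii) is proved in Section 8.

**Lemma 5.** (a) If $S:F\to X$ fixes no copy of $c_0$ (for example if $S$ is SS), then $S$ has (O). (b) If $0\le S\le S_1:F\to H$ with $H$ a Banach lattice and $S_1$ has (O), then $S$ has (O).

*Proof.* (a) Suppose $\sum_{k\le N}|z_k|\le x$ for all $N$ and $\|Sz_k\|\ge\delta>0$. For finite $(a_k)$ we have $|\sum a_kz_k|\le\max|a_k|\,x$, so $\sum z_k$ and $\sum Sz_k$ are weakly unconditionally Cauchy. By (F3) a subsequence of $(Sz_k)$ is $\sim c_0$. Along it, for some $\kappa>0$,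
$$\kappa\max|a_k|\le\Big\|S\sum a_kz_k\Big\|\le\|S\|\Big\|\sum a_kz_k\Big\|\le\|S\|\|x\|\max|a_k| .$$
So the subsequence $(z_k)$ is $\sim c_0$ and $S$ is an isomorphism on its closed span: $S$ fixes a copy of $c_0$, a contradiction.

(b) We have $|Sz_k|\le S|z_k|\le S_1|z_k|$, so $\|Sz_k\|\le\|S_1|z_k|\|$. If $x,(z_k)$ witness the failure of (O) for $S$, then $x,(|z_k|)$ witness it for $S_1$. $\square$

**Lemma 6.** If $S:F\to X$ has (O), then $S=\tilde SQ$ with $Q:F\to G$ a lattice homomorphism, $G$ an oc Banach lattice, and $\tilde S:G\to X$ bounded.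

*Proof.* **Construction of $G$.** We make the smallest lattice seminorm that still controls $S$:
$$p(x)=\sup\{\|Sz\|:|z|\le|x|\}.$$
Clearly $p$ is homogeneous, and $|x|\le|x'|$ implies $p(x)\le p(x')$. If $|z|\le|x+x'|\le|x|+|x'|$, the Riesz decomposition property gives $z=z_1+z_2$ with $|z_1|\le|x|$, $|z_2|\le|x'|$; hence $p(x+x')\le p(x)+p(x')$. So $p$ is a lattice seminorm, and
$$\|Sx\|\le p(x)\le\|S\|\|x\|.$$
The set $p^{-1}(0)$ is an ideal. Let $G$ be the completion of $F/p^{-1}(0)$ for the norm induced by $p$, a Banach lattice, and $Q$ the canonical map. It is a lattice homomorphism with $\|Qx\|=p(x)$. By the left inequality $S$ factors as $\tilde SQ$ with $\|\tilde S\|\le1$. It remains to verify the criterion (F4) for $G$.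

**Sequences coming from $F$.** Let $0\le x_n\uparrow\le x$ in $F$. If $(Qx_n)$ is not Cauchy, there are $\varepsilon>0$ and $n_1<n_2<\cdots$ with $p(u_k)>\varepsilon$ for $u_k=x_{n_{2k}}-x_{n_{2k-1}}\ge0$. The increments do not overlap, so $\sum_{k\le N}u_k\le x$ for all $N$. Choose $|z_k|\le u_k$ with $\|Sz_k\|>\varepsilon$. Then $\sum_{k\le N}|z_k|\le x$, contradicting (O). So $(Qx_n)$ is Cauchy.

**Arbitrary sequences in $G$.** Let $0\le g_n\uparrow\le g$ in $G$ and $\eta>0$. We replace $(g_n)$, up to small errors, by a sequence of the first kind. Choose $x\in F_+$ with $\|Qx-g\|\le\eta$; the positive part of any approximant of $g\ge0$ will do. Put $h_n=g_n\wedge Qx$. Then $(h_n)$ increases and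
$$\|g_n-h_n\|=\|(g_n-Qx)^+\|\le\|(g-Qx)^+\|\le\eta .$$
Choose $x_n'\in F$ with $\|Qx_n'-h_n\|\le\eta2^{-n}$ and put $x_n=(x_n')^+\wedge x$. As $h_n=h_n^+\wedge Qx$ and $Qx_n=(Qx_n')^+\wedge Qx$, we have $|Qx_n-h_n|\le|Qx_n'-h_n|$. Let $z_n=x_1\vee\dots\vee x_n$, so $0\le z_n\uparrow\le x$. Since $h_n=\bigvee_{j\le n}h_j$ and $Qz_n=\bigvee_{j\le n}Qx_j$,
$$|Qz_n-h_n|\le\sum_{j\le n}|Qx_j-h_j|,\qquad\text{so}\qquad\|Qz_n-h_n\|\le\eta .$$
By the previous step $(Qz_n)$ is Cauchy, and $\|g_n-Qz_n\|\le2\eta$, so $\limsup_{n,m}\|g_n-g_m\|\le4\eta$. As $\eta$ is arbitrary, $(g_n)$ is Cauchy. $\square$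

**Proof of Theorem 4(i), given Theorem 3.** Factor $S=\tilde SQ$ by Lemma 6. Since $Q$ is positive, $0\le QR\le QT:E\to G$. The operator $QT$ is SS by (F1), and $G$ is oc. By Theorem 3, $QR$ is SS, hence $SR=\tilde S(QR)$ is SS by (F1). The examples in parentheses are Lemma 5. $\square$

**Proof of Theorem 1, given Theorem 3.** $T_2$ is SS, so it has (O) by Lemma 5(a), and so does $R_2$ by Lemma 5(b). Theorem 4(i) with $S=R_2$, $R=R_1$, $T=T_1$ shows that $R_2R_1$ is SS. With $R_1=R_2=R$ and $T_1=T_2=T$ we get that $R^2$ is SS, and $R^3=R\cdot R^2$ is SS by (F1). $\square$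

Everything now rests on Theorem 3.

## 5. Placing the problem between $C(K)$ and $L_1(\mu)$

Suppose Theorem 3 fails: there is an infinite-dimensional closed $M\subset E$, which we may take separable, and $c>0$ with
$$\|Rx\|\ge c\|x\|\qquad(x\in M).\tag{2}$$

**The domain.** The purpose is to have functions to multiply with. Let $(m_k)_{k\ge1}$ be dense in the unit ball $B_M$, put $y=\sum_k2^{-k}|m_k|$ and $E_0=\overline{I_y}$. Then $|m_k|\le2^ky$, so $m_k\in I_y$ and $M\subset E_0$. Identify $I_y$ with $C(K)$ by (F6), $y\leftrightarrow1$. For $a\in C(K)$, multiplication by $a$ on $I_y$ satisfies $|ax|\le\|a\|_\infty|x|$, so it extends to a bounded operator $x\mapsto ax$ on $E_0$.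

**The range.** Let $u=Ty$. If $u=0$, then $|Tx|\le T|x|\le\lambda Ty=0$ for $|x|\le\lambda y$, so $T|_{E_0}=0$; since $|Rx|\le T|x|$, also $R|_{E_0}=0$, against (2). So $u\ne0$. Let $F_0=\overline{I_u}$. It is a closed ideal of $F$, hence an oc Banach lattice, with weak unit $u$. As $|Rx|\le R|x|\le T|x|$, both $T$ and $R$ map $I_y$ into $I_u$, hence $E_0$ into $F_0$. Represent $F_0$ as in (F5): it is now an ideal of $L_1(\mu)$, $\mu$ a probability on a set $\Omega$, with
$$\|f\|_1\le\|f\|\ (f\in F_0),\qquad\|f\|\le2\|f\|_\infty\ (f\in L_\infty).$$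
Norms without subscript are those of $E$ or $F_0$. For $f\in F_0$ and measurable $A$ we have $f1_A\in F_0$ and $\|f1_A\|\le\|f\|$.

**Small sets.** For every $f\in F_0$,
$$\|f1_A\|\to0\quad\text{as }\mu(A)\to0.\tag{3}$$
Otherwise there are $\delta>0$ and $A_k$ with $\mu(A_k)\le2^{-k}$ and $\|f1_{A_k}\|\ge\delta$. But $\mu(\bigcup_{j\ge k}A_j)\le2^{1-k}$, so $|f|1_{\bigcup_{j\ge k}A_j}\downarrow0$ in $F_0$, and its norm tends to $0$ because $F_0$ is oc. This is a contradiction.

**The dichotomy.** We compare the two norms on $R(M)$. Either there is $c'>0$ with $\|Rx\|_1\ge c'\|x\|$ for all $x\in M$ (Section 6), or there are $x_n\in M$ with $\|x_n\|=1$ and $\|Rx_n\|_1\to0$ (Section 7). Both behaviors occur already in $L_2[0,1]\subset L_1[0,1]$. On the closed span of the Rademacher functions the two norms are equivalent, by Khintchine's inequality. The disjoint functions $f_n=2^{n/2}1_{(2^{-n},2^{1-n}]}$ have $\|f_n\|_2=1$ and $\|f_n\|_1=2^{-n/2}$. The next lemma says that smallness in $L_1$ always comes from near disjointness.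

**Lemma 7.** Let $(f_n)\subset F_0$, $\|f_n\|\ge r>0$, $\|f_n\|_1\to0$. After passing to a subsequence there are disjoint sets $A_n$ with $\mu(A_n)\to0$ such that $v_n:=f_n1_{A_n}$ satisfies $\|v_n\|\ge r/2$ and
$$\tfrac34\Big\|\sum a_nv_n\Big\|\le\Big\|\sum a_nf_n\Big\|\le\tfrac54\Big\|\sum a_nv_n\Big\|\quad\text{for all finite }(a_n).\tag{4}$$

*Proof.* Fix $\delta_n>0$ with $\sum\delta_n\le r/8$. The function $f_n$ lives essentially on $B_n=\{|f_n|>\|f_n\|_1^{1/2}\}$: by Markov's inequality $\mu(B_n)\le\|f_n\|_1^{1/2}\to0$, and $\|f_n1_{B_n^c}\|\le2\|f_n1_{B_n^c}\|_\infty\le2\|f_n\|_1^{1/2}\to0$.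

Choose a subsequence inductively, and relabel, so that the following holds. First, $\|f_n1_{B_n^c}\|\le\delta_n/2$. Next, with $\tau_n>0$ chosen by (3) so that $\mu(B)\le\tau_n$ implies $\|f_n1_B\|\le\delta_n/2$, we have $\mu(B_n)\le2^{-n}\min_{i<n}\tau_i$ for $n\ge2$. Then $\mu(\bigcup_{j>n}B_j)\le\sum_{j>n}2^{-j}\tau_n\le\tau_n$.

Let $A_n=B_n\setminus\bigcup_{j>n}B_j$. These sets are disjoint, and $\mu(A_n)\le\mu(B_n)\to0$. The difference $f_n-v_n$ is the sum of $f_n1_{B_n^c}$ and $f_n1_{B_n\cap\bigcup_{j>n}B_j}$, so $\|f_n-v_n\|\le\delta_n$. Hence $\|v_n\|\ge r-r/8\ge r/2$. By disjointness $|a_nv_n|\le|\sum a_jv_j|$, so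
$$|a_n|\le\tfrac2r\Big\|\sum a_jv_j\Big\|,\tag{5}$$
and therefore $\|\sum a_n(f_n-v_n)\|\le\max|a_n|\sum\delta_n\le\frac2r\cdot\frac r8\|\sum a_jv_j\|=\frac14\|\sum a_jv_j\|$. This is (4). $\square$

The inequalities (4) and (5) persist for further subsequences, since one may put coefficients equal to $0$.

## 6. If $R(M)$ embeds in $L_1(\mu)$: approximating $R$ by operators built from $T$

Assume $\|Rx\|_1\ge c'\|x\|$ on $M$ with $c'>0$. View $R$ and $T$ as operators $E_0\to L_1(\mu)$. Then $T$ is still SS by (F1). The plan is the kernel example of Section 3: approximate $R$ on order bounded sets by SS operators $S=\sum1_{B_j}T(a_j\,\cdot)$, and prove enough equi-integrability to pass from order bounded sets to $B_M$.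

**Step 1: $T(B_{E_0})$ is equi-integrable in $L_1(\mu)$.** It is bounded. If it is not equi-integrable, it contains a sequence that is not, so by (F2) there are $x_n\in B_{E_0}$ with $(Tx_n)\sim\ell_1$. For some $\kappa>0$,
$$\Big\|T\sum a_nx_n\Big\|_1\ge\kappa\sum|a_n|\ge\kappa\Big\|\sum a_nx_n\Big\| .$$
So $T$ is an isomorphism on the infinite-dimensional space $\overline{\mathrm{span}}(x_n)$, a contradiction.

**Step 2: the ball of $M$ is nearly order bounded.** This step lets us truncate the $m_k$ at height $Ny$. Put $\varphi(x)=\int Tx\,d\mu$, a positive functional on $E_0$, and let $\nu$ be the finite Radon measure on $K$ representing $\varphi|_{I_y}$. We claim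
$$\sup_k\varphi\big((|m_k|-Ny)^+\big)\to0\qquad(N\to\infty).\tag{6}$$
In $C(K)$ we have $y=1$, and
$$\int_{\{|m|>2N\}}|m|\,d\nu\le2\int(|m|-N)^+d\nu\le2\int_{\{|m|>N\}}|m|\,d\nu,$$
since $|m|\le2(|m|-N)$ where $|m|>2N$. So (6) says exactly that $(m_k)$ is equi-integrable in $L_1(\nu)$. It is bounded there: for $x\in\mathrm{span}(m_k)\subset M\cap I_y$,
$$c'\|x\|\le\|Rx\|_1\le\int T|x|\,d\mu=\|x\|_{L_1(\nu)}\le C_0\|x\|,\tag{7}$$
with $C_0$ the norm of $T:E_0\to L_1(\mu)$. Thus on $\mathrm{span}(m_k)$ the norms of $E$ and $L_1(\nu)$, and $\|R\,\cdot\|_1$, are all equivalent. If (6) fails, then by (F2) a subsequence of $(m_k)$ is $\sim\ell_1$ in $L_1(\nu)$; by (7) it is $\sim\ell_1$ in $E$, and along it $(Rm_k)\sim\ell_1$ in $L_1(\mu)$. By (F2) $(Rm_k)$ is then not equi-integrable. But $|Rm_k|\le T|m_k|\in T(B_{E_0})$, which contradicts Step 1.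

**Step 3: approximation on order bounded sets.** We claim that for each $\varepsilon>0$ there are a finite measurable partition $(B_j)$ of $\Omega$ and $a_j\in C(K)$, $0\le a_j\le1$, such that $Sx:=\sum_j1_{B_j}T(a_jx)$ satisfies
$$\|(R-S)f\|_1\le\varepsilon\qquad\text{for all }f\in C(K)=I_y,\ |f|\le1.\tag{8}$$
No kernel is given in advance, so we construct a substitute: a density on a product of compact spaces.

*The second compact space.* Write $L_\infty(\mu)=C(L)$ with $L$ compact. Clopen subsets of $L$ correspond to measurable sets modulo null sets, via indicator functions. Simple functions are dense in $L_\infty(\mu)$, so the clopen sets separate the points of $L$; hence they form a base, that is, $L$ is zero-dimensional.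

*The functional of an operator.* For an operator $V:E_0\to L_1(\mu)$ with $0\le V\le T$ define on $C(K)\otimes C(L)\subset C(K\times L)$
$$\Lambda_V\Big(\sum f_i\otimes g_i\Big)=\sum\int g_iV(f_i)\,d\mu .$$
This is well defined because $(f,g)\mapsto\int gVf\,d\mu$ is bilinear.

*Positivity.* Let $\Theta=\sum f_i\otimes g_i\ge0$ on $K\times L$ and $\eta>0$. Choose simple functions $g_i'=\sum_jc_{ij}1_{B_j}$, over a common finite partition into non-null sets, with $\|g_i-g_i'\|_\infty\le\eta$. With $\eta'=\eta\sum\|f_i\|_\infty$ we have $\sum_if_i\otimes g_i'\ge-\eta'$ on $K\times L$. Each $B_j$ corresponds to a nonempty clopen set, so $\sum_ic_{ij}f_i\ge-\eta'$ on $K$ for each $j$. As $V$ is positive and $y=1$ in $C(K)$,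
$$\Lambda_V\Big(\sum f_i\otimes g_i'\Big)=\sum_j\int_{B_j}V\Big(\sum_ic_{ij}f_i\Big)d\mu\ge-\eta'\int Vy\,d\mu .$$
Moreover $|\Lambda_V(\Theta)-\Lambda_V(\sum f_i\otimes g_i')|\le\eta\sum_i\int V|f_i|\,d\mu\le\eta'\int Vy\,d\mu$. Letting $\eta\to0$ gives $\Lambda_V(\Theta)\ge0$.

*The density.* The space $C(K)\otimes C(L)$ is dense in $C(K\times L)$ by Stone–Weierstrass and contains the constants. Positivity gives $|\Lambda_V(\Theta)|\le\|\Theta\|_\infty\Lambda_V(1)$, so $\Lambda_V$ extends to $C(K\times L)$. The extension is positive: if $\Theta\ge0$ is the uniform limit of $\Theta_n\in C(K)\otimes C(L)$, then $\Theta_n+\|\Theta-\Theta_n\|_\infty\ge0$. So it is given by a Radon measure $m_V$. As $\Lambda_T=\Lambda_R+\Lambda_{T-R}$, we have $m_R\le m_T$, hence $dm_R=\rho\,dm_T$ with $0\le\rho\le1$.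

*Making the density simple in the second variable.* Choose $\rho'\in C(K\times L)$, $0\le\rho'\le1$, with $\|\rho-\rho'\|_{L_1(m_T)}\le\varepsilon/2$. Put $\theta=\varepsilon/(2m_T(K\times L)+2)$. Since $K$ is compact, $l\mapsto\rho'(\cdot,l)\in C(K)$ is continuous, so each $l\in L$ has a clopen neighborhood on which $\sup_k|\rho'(k,\cdot)-\rho'(k,l)|\le\theta$. Finitely many of these cover $L$. Disjointifying them gives a finite clopen partition $(V_j)$ of $L$ and points $l_j$ (the centers) such that, with $a_j=\rho'(\cdot,l_j)$ and $\rho''=\sum_ja_j\otimes1_{V_j}$, we have $|\rho'-\rho''|\le\theta$ everywhere. Hence $\|\rho-\rho''\|_{L_1(m_T)}\le\varepsilon$.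

*Conclusion of the step.* Let $B_j$ correspond to $V_j$. For $f\in C(K)$, $g\in L_\infty(\mu)$, $|f|,|g|\le1$,
$$\int gRf\,d\mu=\int(f\otimes g)\rho\,dm_T,\qquad\int gSf\,d\mu=\sum_j\int g1_{B_j}T(a_jf)\,d\mu=\int(f\otimes g)\rho''\,dm_T,$$
so $\int g(R-S)f\,d\mu\le\|\rho-\rho''\|_{L_1(m_T)}\le\varepsilon$. The supremum over $g$ gives (8).

**Step 4: $R|_M$ is a norm limit of SS operators.** Let $\delta>0$. Choose $N\ge1$ with $\sup_k\varphi((|m_k|-Ny)^+)\le\delta$ by (6), and $S$ from Step 3 with $\varepsilon=\delta/N$. Truncate: $h=(m_k\wedge Ny)\vee(-Ny)$ and $v=m_k-h$. Then $|h|\le Ny$ and $|v|=(|m_k|-Ny)^+$. By (8), $\|(R-S)h\|_1\le N\varepsilon=\delta$. Further $|Rv|\le T|v|$, and since $0\le a_j\le1$,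
$$|Sv|\le\sum_j1_{B_j}T(a_j|v|)\le T|v| .$$
So $\|(R-S)v\|_1\le2\varphi(|v|)\le2\delta$, and altogether $\|(R-S)m_k\|_1\le3\delta$. Since $(m_k)$ is dense in $B_M$, $\|(R-S)|_M\|\le3\delta$.

Now $S|_M=\sum_j1_{B_j}\cdot T\circ(a_j\,\cdot)|_M$, where $x\mapsto a_jx$ is bounded from $M$ to $E_0$, so $S|_M:M\to L_1(\mu)$ is SS by (F1). As $\delta$ is arbitrary, $R|_M:M\to L_1(\mu)$ is a norm limit of SS operators, hence SS by (F1). But it is an isomorphism on the infinite-dimensional space $M$. This contradiction excludes the present alternative.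

## 7. If $R(M)$ contains sequences small in $L_1(\mu)$: a disjoint sequence for $T$

Now assume there are $x_n\in M$, $\|x_n\|=1$, with $\|Rx_n\|_1\to0$. By (2), $\|Rx_n\|\ge r:=c$. We shall produce disjoint positive vectors $y_n\le|x_n|$ such that $T$ is an isomorphism on the closed span of a subsequence.

**Step 1: preparing the sequence.** Apply Lemma 7 to $f_n=Rx_n$. After passing to a subsequence we have disjoint $A_n$ with $\mu(A_n)\to0$ and $v_n=1_{A_n}Rx_n$, $\|v_n\|\ge r/2$, satisfying (4) and (5). Let $P_n$ be multiplication by $1_{A_n}$. By (3), $\|P_nh\|\to0$ for each $h\in F_0$. Choosing indices inductively and relabelling, we pass to a further subsequence with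
$$\Big\|P_nT\Big(4^n\sum_{j<n}|x_j|\Big)\Big\|\le2^{-n}\qquad(n\ge1).\tag{9}$$
So the place $A_n$ where $Rx_n$ lives hardly sees the images under $T$ of the earlier vectors, even when they are multiplied by $4^n$.

**Step 2: disjoint vectors in the domain.** The $|x_n|$ need not be disjoint. We subtract from $|x_n|$ a large multiple of the past and a small multiple of everything. Put $z=\sum_j2^{-j}|x_j|$ and
$$y_n=\Big(|x_n|-4^n\sum_{j<n}|x_j|-2^{-n}z\Big)^+\le|x_n|,\qquad\text{so }\|y_n\|\le1 .$$
For $n<m$ we have $y_n\le(|x_n|-2^{-n-m}|x_m|)^+$, keeping only the term $j=m$ of $z$, and $y_m\le(|x_m|-4^m|x_n|)^+$. For real $s,t\ge0$, if $s>2^{-n-m}t$ and $t>4^ms$, then $s>2^{m-n}s$, which is impossible. So $(s-2^{-n-m}t)^+\wedge(t-4^ms)^+=0$ for all $s,t\ge0$, and by (F6) $y_n\wedge y_m=0$.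

**Step 3: upper estimate for $\|\sum a_ny_n\|$.** Averaging over signs gives $\max_{n\le N}|t_n|\le2^{-N}\sum_{\epsilon\in\{\pm1\}^N}|\sum\epsilon_nt_n|$ for real $t_n$: fix $n$, and for each choice of the other signs average over $\epsilon_n=\pm1$. By (F6) this holds in every Banach lattice. Since the $y_n$ are disjoint, $|\sum a_ny_n|=\bigvee|a_n|y_n\le\bigvee|a_nx_n|$. So
$$\Big\|\sum a_ny_n\Big\|\le\Big\|\bigvee|a_nx_n|\Big\|\le\max_\epsilon\Big\|\sum\epsilon_na_nx_n\Big\|\le\frac1c\max_\epsilon\Big\|\sum\epsilon_na_nRx_n\Big\|\le\frac5{4c}\Big\|\sum a_nv_n\Big\| .\tag{10}$$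
The third inequality is (2), and here it matters that $\sum\epsilon_na_nx_n$ stays in the subspace $M$. The last one is (4) together with the disjointness of the $v_n$, which makes signs irrelevant.

**Step 4: little was lost in passing from $|x_n|$ to $y_n$.** We show that the $v_n$ are controlled by $d_n:=P_nTy_n$. Let $w_n=P_nT(|x_n|-y_n)$. Since $s-(s-t)^+\le t$ for real $s,t\ge0$, we have $0\le|x_n|-y_n\le4^n\sum_{j<n}|x_j|+2^{-n}z$. With (9),
$$\|w_n\|\le2^{-n}(1+\|T\|\|z\|).$$
Discard finitely many indices so that $\sum\|w_n\|\le r/4$ and $\|w_n\|\le\|v_n\|/2$ for all remaining $n$. This is possible because $\|v_n\|\ge r/2$. Now $|v_n|=P_n|Rx_n|\le P_nT|x_n|=d_n+w_n$. By disjointness of the $v_n$ and (5),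
$$\Big\|\sum a_nv_n\Big\|=\Big\|\sum|a_n||v_n|\Big\|\le\Big\|\sum|a_n|d_n\Big\|+\max|a_n|\sum\|w_n\|\le\Big\|\sum|a_n|d_n\Big\|+\frac12\Big\|\sum a_nv_n\Big\| .$$
So $\|\sum a_nv_n\|\le2\|\sum|a_n|d_n\|$. Insert this into (10), put $C=5/(2c)$, and use $0\le d_n\le Ty_n$:
$$\Big\|\sum a_ny_n\Big\|\le C\Big\|\sum|a_n|d_n\Big\|\le C\Big\|\sum|a_n|Ty_n\Big\|,\qquad\|Ty_n\|\ge\|d_n\|\ge\|v_n\|-\|w_n\|\ge\frac r4 .\tag{11}$$
In particular the $y_n$ are nonzero and disjoint, hence linearly independent. Also, (11) persists for subsequences.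

In (11) we are back at the obstacle of Section 3: the lower bound is for $T\sum|a_n|y_n$, not for $T\sum a_ny_n$. But now the $y_n$ are disjoint, and there are two ways to remove the absolute values.

**Step 5: $(y_n)$ not weakly null in $E_0$; we reach $\ell_1$.** For some $f\in E_0'$ and $\delta>0$ we have $|f|(y_n)\ge\delta$ along a subsequence. Then
$$\Big\|\sum a_ny_n\Big\|=\Big\|\sum|a_n|y_n\Big\|\ge\delta'\sum|a_n|,\qquad\delta'=\delta/\|f\| .$$
By (11), $\|\sum|a_n|d_n\|\ge\kappa\sum|a_n|$ with $\kappa=\delta'/C>0$.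

*A functional bounded below on the $d_n$.* Since $d_n\ge0$, every element of the convex set $\mathrm{conv}(d_n)+(F_0)_+$ lies above an element of $\mathrm{conv}(d_n)$ and so has norm $\ge\kappa$. Separating this set from the open ball of radius $\kappa$ we get $w\in F_0'$ with $\|w\|=1$ and $w\ge\kappa$ on the set. Thus $w(d_n)\ge\kappa$ for all $n$, and $w\ge0$, because $w(d_1+tf)\ge\kappa$ for all $t\ge0$ and $f\in(F_0)_+$.

*The functional is a density.* By (3), $A\mapsto w(1_A)$ is a countably additive measure, absolutely continuous with respect to $\mu$. Let $w\ge0$ also denote its density. Then $w(f)=\int fw\,d\mu$ for simple $f$, hence for $f\in L_\infty$ by uniform approximation. For $0\le f\in F_0$ we have $f\wedge n\to f$ in norm, as $F_0$ is oc, so monotone convergence gives the formula again. Consequently $\|wh\|_1=w(|h|)\le\|h\|$ for $h\in F_0$.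

*Contradiction.* The sequence $(wTy_n)$ is bounded in $L_1(\mu)$, and $\int_{A_n}wTy_n\,d\mu=w(d_n)\ge\kappa$ while $\mu(A_n)\to0$. So it is not equi-integrable, and by (F2) a subsequence is $\sim\ell_1$. Along it, for some $\kappa'>0$,
$$\Big\|T\sum a_ny_n\Big\|\ge\Big\|w\,T\sum a_ny_n\Big\|_1\ge\kappa'\sum|a_n|\ge\kappa'\Big\|\sum a_ny_n\Big\| .$$
So $T$ is an isomorphism on the infinite-dimensional space $\overline{\mathrm{span}}(y_n)$, contradicting that $T$ is SS.

**Step 6: $(y_n)$ weakly null in $E_0$; we reach disjointness in the range.** Now $\|Ty_n\|_1=\int Ty_n\,d\mu\to0$, because $x\mapsto\int Tx\,d\mu$ belongs to $E_0'$. But $\|Ty_n\|\ge r/4$. Apply Lemma 7 to $f_n=Ty_n\ge0$: after passing to a subsequence there are disjoint $v_n'=1_{A_n'}Ty_n\ge0$ with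
$$\Big\|\sum a_nTy_n\Big\|\ge\tfrac34\Big\|\sum a_nv_n'\Big\|=\tfrac34\Big\|\sum|a_n|v_n'\Big\|\ge\tfrac34\cdot\tfrac45\Big\|\sum|a_n|Ty_n\Big\|\ge\frac3{5C}\Big\|\sum a_ny_n\Big\| .$$
We used the lower half of (4), disjointness, the upper half of (4), and (11). So $T$ is an isomorphism on the infinite-dimensional space $\overline{\mathrm{span}}(y_n)$, a contradiction.

Both alternatives of Section 5 are impossible. This proves Theorem 3, and with it Theorem 4(i) and Theorem 1. $\blacksquare$

## 8. Condition (O) is necessary over $\sigma$-Dedekind complete lattices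

For Theorem 4(ii) we transplant the sign matrix of Section 3 into $F$. The tool is (F7), whose proof is short.

**Proof of (F7).** Let $\|Ue_k\|\ge\delta>0$ for all $k$ and $\eta=\delta/2$. Choose $x_k^*\in X^*$ of norm $1$ with $|x_k^*(Ue_k)|=\|Ue_k\|$, let $\psi_k=x_k^*\circ U\in\ell_\infty^*$, and put
$$\lambda_k(B)=\sup\{|\psi_k(b)|:\|b\|_\infty\le1,\ b\text{ supported in }B\}\qquad(B\subset\mathbb N).$$
Then $\lambda_k$ is monotone, $\lambda_k(\mathbb N)\le\|U\|$, and $\lambda_k(B\cup B')\ge\lambda_k(B)+\lambda_k(B')$ for disjoint $B,B'$, since one may adjust signs.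

We look for an infinite $A$ with $\lambda_k(A\setminus\{k\})<\eta$ for all $k\in A$. Start with $N_0=\mathbb N$. Given an infinite $N_i$ with $\lambda_k(N_i)\le\|U\|-i\eta$ for all $k\in N_i$, split it into infinitely many disjoint infinite sets $N_{i,p}$, $p\ge1$. If for some $p$ the set $A=N_{i,p}$ works, stop. Otherwise for each $p$ there is $k_p\in N_{i,p}$ with $\lambda_{k_p}(N_{i,p}\setminus\{k_p\})\ge\eta$. Let $N_{i+1}=\{k_p:p\ge1\}$. It is disjoint from $N_{i,p}\setminus\{k_p\}$, and both sets lie in $N_i$, so $\lambda_{k_p}(N_{i+1})\le\lambda_{k_p}(N_i)-\eta\le\|U\|-(i+1)\eta$. As $\lambda_k\ge0$, the process must stop.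

For $b\in\ell_\infty(A)$ and $k\in A$ we get $\|Ub\|\ge|\psi_k(b)|\ge\delta|b_k|-\eta\|b\|_\infty$. The supremum over $k\in A$ gives $\|Ub\|\ge\frac\delta2\|b\|_\infty$. $\square$

**Proof of Theorem 4(ii).** **Step 1: positive witnesses.** Let $x,(z_k)$ witness the failure of (O) for $S$. Since $\max(\|Sz_k^+\|,\|Sz_k^-\|)\ge\frac12\|Sz_k\|$ and $z_k^\pm\le|z_k|$, replacing each $z_k$ by $z_k^+$ or $z_k^-$ we may assume $z_k\ge0$ and $\inf_k\|Sz_k\|>0$.

**Step 2: a copy of $\ell_\infty$.** For $0\le b\in\ell_\infty$ let $\Psi(b)=\sup_N\sum_{k\le N}b_kz_k$. The supremum exists by $\sigma$-Dedekind completeness, since the partial sums increase and are $\le\|b\|_\infty x$. On positive $b$, $\Psi$ is additive, as suprema of increasing sequences add, and positively homogeneous. So it extends to a positive operator $\Psi:\ell_\infty\to F$ with $\Psi(e_k)=z_k$. By (F7) applied to $S\Psi$, there are $\gamma>0$ and an infinite $A$ with $\|S\Psi b\|\ge\gamma\|b\|_\infty$ for $b\in\ell_\infty(A)$.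

**Step 3: the sign matrix.** Identify $A$ with the countable set $D$ of Section 3, so that $s_n\in\ell_\infty(A)$, and set
$$Ra=\Psi\Big(\sum a_n\tfrac{1_A+s_n}2\Big),\qquad Ta=\Big(\sum a_n\Big)\Psi(1_A)\qquad(a\in\ell_1).$$
Then $0\le R\le T:\ell_1\to F$, and $T$ has rank one; it is not zero since $\Psi(1_A)\ge z_k\ne0$ for $k\in A$. For $\sum a_n=0$, by (1),
$$\|SRa\|=\tfrac12\Big\|S\Psi\Big(\sum a_ns_n\Big)\Big\|\ge\tfrac\gamma2\|a\|_1,$$
so $SR$ is not SS. Together with (i), this shows that (O) is necessary and sufficient.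

**Step 4: $S=\mathrm{id}_F$.** If $F$ is oc, Theorem 3 applies. If $F$ is not oc, then by (F4) some sequence $0\le x_n\uparrow\le x$ is not Cauchy. Increments $u_k=x_{n_{2k}}-x_{n_{2k-1}}\ge0$ with $\inf_k\|u_k\|>0$ satisfy $\sum_{k\le N}u_k\le x$, so $\mathrm{id}_F$ fails (O), and the construction above gives $0\le R\le T:\ell_1\to F$ with $T$ of rank one and $R$ not SS. $\blacksquare$

## 9. Complex scalars

Let $E_{\mathbb C}=E+iE$ be the complexification of a real Banach lattice and $S_{\mathbb C}$ that of a real operator $S$. Then $\|x+iy\|$ is equivalent to $\max(\|x\|,\|y\|)$, and $S_{\mathbb C}$, viewed as a real operator, is $S\oplus S$. If $S|_M$ is an isomorphism, so is $S_{\mathbb C}|_{M+iM}$. If $S$ is SS, then $S\oplus S$ is SS over $\mathbb R$ by (F1), and a complex subspace is a real one, so $S_{\mathbb C}$ is SS. Hence $S$ is SS iff $S_{\mathbb C}$ is. Positive operators between complex Banach lattices are complexifications of real ones. So Theorems 1 and 3 and Proposition 2 hold over $\mathbb C$.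

In Theorem 4 the operator $S:F_{\mathbb C}\to X$ is complex linear and need not be a complexification. Condition (O) for $S$ is equivalent to (O) for its restriction to the real part $F$: given complex witnesses $z_k$, one of $\mathrm{Re}\,z_k$, $\mathrm{Im}\,z_k$ has image of norm at least $\frac12\|Sz_k\|$, and both are dominated by $|z_k|$. For (i), $SR_{\mathbb C}(x+iy)=SRx+iSRy$. Here $SR:E\to X$ is SS over $\mathbb R$ by the real theorem, so $SR_{\mathbb C}$ is SS over $\mathbb R$ by (F1), hence over $\mathbb C$. The proof of Lemma 5 applies verbatim with complex coefficients. For (ii), take the witnesses $z_k\ge0$ as in Section 8 and complexify $\Psi$. The proof of (F7) is valid over $\mathbb C$, with "signs" read as unimodular scalars. By (1), $\|\sum a_ns_n\|\ge\max(\sum|\mathrm{Re}\,a_n|,\sum|\mathrm{Im}\,a_n|)\ge\frac12\sum|a_n|$ for complex $a\in\ell_1$. So $\|SRa\|\ge\frac\gamma4\|a\|_1$ when $\sum a_n=0$, and $SR$ is not SS.
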